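
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{question}{Question}

\title{Indecomposable $r$-graphs without tight cuts}


\begin{abstract}
An $r$-graph is an $r$-regular graph in which every odd set of vertices is left by at least $r$ edges. It is indecomposable if its edge set is not the disjoint union of an $r_1$-graph and an $r_2$-graph on the same vertices with $r_1,r_2\ge 1$. We show that for every $r\ge 3$ there are infinitely many indecomposable $r$-graphs in which every nontrivial odd cut has at least $r+2$ edges. Hence there is no constant $\bar r$ such that every indecomposable $r$-graph with $r\ge\bar r$ has a tight cut.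
\end{abstract}

\section{Introduction}

\subsection{The question}

Graphs are finite, have at least one vertex, and may have parallel edges but no loops. For a graph $G=(V,E)$ and $S\subseteq V$, let $\partial(S)$ be the set of edges with exactly one end in $S$. Let $r$ be a positive integer. Following Seymour, an \emph{$r$-graph} is an $r$-regular graph $G=(V,E)$ such that
\[
|\partial(S)|\ge r\qquad\text{for every } S\subseteq V \text{ with } |S| \text{ odd}.
\]
Since $\partial(V)=\emptyset$, the number of vertices of an $r$-graph is even.

The condition is natural from the point of view of edge-coloring. A perfect matching has an edge in $\partial(S)$ for every odd $S$. So if the edges of an $r$-regular graph split into $r$ perfect matchings, the graph is an $r$-graph. The converse fails: the Petersen graph is a $3$-graph but is not $3$-edge-colorable. One may then ask for less than a splitting into matchings. An $r$-graph $G=(V,E)$ is \emph{indecomposable} if there is no partition $E=E_1\cup E_2$ into disjoint nonempty sets such that, for some positive integers $r_1,r_2$, the graph $(V,E_i)$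 is an $r_i$-graph for $i=1,2$. Such a partition, when it exists, is a \emph{decomposition}; necessarily $r_1+r_2=r$.

A \emph{tight cut} of an $r$-graph is a cut $\partial(S)$ with $|S|$ odd, $|\partial(S)|=r$, $|S|>1$ and $|V\setminus S|>1$. A tight cut behaves like a vertex. If one of its sides is contracted, the result is again an $r$-graph, because the contracted side is odd and so odd sets of the contraction come from odd sets of $G$. In a decomposition of $G$ the $r$ edges of the cut must contain exactly $r_i$ edges of $E_i$, so the decomposition passes to both contractions, with the same $r_1,r_2$. Therefore $G$ is indecomposable as soon as one contraction is, and also whenever no decompositions of the two contractions agree on $\partial(S)$. Tight cuts are thus an easy way to make an $r$-graph indecomposable. Does one need them when $r$ is large?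

\begin{question}[\cite{source}]
Does there exist a constant $\bar r$ such that every indecomposable $r$-graph with $r\ge\bar r$ contains some tight cuts?
\end{question}

If there is no tight cut, every nontrivial odd cut has, by parity, at least two edges to spare, and one could guess that for large $r$ this freedom always permits a decomposition. The simplest examples point the same way. The Petersen graph is an indecomposable $3$-graph without tight cuts. Give the five edges of one of its perfect matchings multiplicity $r-2$, and call the result $P_r$. For $r\ge 4$ this is an $r$-graph without tight cuts, but it decomposes: it is the Petersen graph plus $r-3$ copies of the perfect matching. (What is said here about the Petersen graph and $P_r$ is proved in Section~\ref{sec:petersen}.) The guess is nevertheless wrong.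

\subsection{The result}

\begin{theorem}\label{thm:main}
Let $r\ge 3$ and $n\ge r-1$. There is an indecomposable $r$-graph $(V,E)$ on $4+24n$ vertices in which $|\partial(X)|\ge r+2$ for every odd $X$ with $|X|>1$ and $|V\setminus X|>1$, and $|\partial(X)|\ge 4$ for every even $X\ne\emptyset,V$. In particular it has no tight cut.
\end{theorem}

\begin{corollary}\label{cor:main}
An indecomposable $r$-graph without tight cuts exists if and only if $r\ne 2$. For every $r\ge3$ there are infinitely many. Hence no constant $\bar r$ as in the Question exists.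
\end{corollary}

\begin{proof}
For $r\ge 3$ use Theorem~\ref{thm:main} with all $n\ge r-1$. For $r=1$ take two vertices joined by one edge. For $r=2$ there is no indecomposable $r$-graph at all. Indeed, a $2$-graph is $2$-regular, and it has no component with an odd number of vertices, since such a component would have an empty cut. So it is a disjoint union of even cycles (two parallel edges count as a cycle of length $2$). Its edge set splits into two perfect matchings, and a perfect matching is a $1$-graph.
\end{proof}

\subsection{The idea}

Although $P_r$ decomposes for $r\ge4$, it does so only in a rigid way: all edges outside the heavy perfect matching stay in the same part (Lemma~\ref{lem:petersen}). Delete from $P_r$ the two ends of a heavy edge. What remains, a \emph{pole}, is attached to the rest of a graph by four edges which come in two pairs, and the rigidity of $P_r$ becomes a local rule: in any decomposition the two edges of each pair are in the same part.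

We use poles to force all $r$ edges at one vertex $v$ into the same part, which is absurd. If tight cuts are allowed this is easy, and Section~\ref{sec:insert} does it: we insert a pole at $v$ for every equality that we want. Each insertion creates one tight cut. Sections~\ref{sec:dot} and~\ref{sec:operation} destroy this cut by two further poles, placed so that the equality is still forced, now by an odd cut with $r+2$ edges. A decomposition of the new graph need not give a decomposition of the old one, so Section~\ref{sec:construction} keeps track of a carefully chosen family of odd cuts instead.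

\subsection{Conventions}

From now on $r\ge 3$ is fixed. For a set $F$ of edges, $d_F(X)$ is the number of edges of $F$ with exactly one end in $X$; for a graph $H$ we write $d_H=d_{E(H)}$. We use two standard facts. If every vertex of $X$ meets exactly $s$ edges of $F$, then counting edge ends in $X$ gives
\begin{equation}\label{eq:parity}
d_F(X)\equiv s|X| \pmod 2 .
\end{equation}
For any $X,Y$, checking each type of edge gives
\begin{equation}\label{eq:submod}
d_F(X)+d_F(Y)=d_F(X\cap Y)+d_F(X\cup Y)+2m,
\end{equation}
where $m$ is the number of edges of $F$ between $X\setminus Y$ and $Y\setminus X$.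

A set $X$ of vertices is \emph{nontrivial} if $|X|>1$ and $|V\setminus X|>1$, and \emph{trivial} otherwise. An odd $X$ with $d_G(X)=r$ is called tight; so a tight cut is $\partial(X)$ with $X$ odd, tight and nontrivial. To stress this we sometimes say \emph{nontrivial tight cut}. We write $e\subset X$ if both ends of $e$ are in $X$, and $e\cap X=\emptyset$ if neither is; we say that $e$ \emph{crosses} $X$ if exactly one end is in $X$, and that $e$ \emph{meets} $X$ if at least one end is. Brackets $[\,\cdot\,]$ are $0/1$ indicators. When the edges are partitioned into two classes $E_1,E_2$, we write $e\sim f$ if $e,f$ are in the same class.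

Consider the condition
\begin{equation}\tag{E}\label{eq:E}
d_G(X)\ge 4\qquad\text{for all even } X\ne\emptyset,V .
\end{equation}
An $r$-graph is \emph{fine} if it satisfies \eqref{eq:E} and has no nontrivial tight cut. By \eqref{eq:parity}, nontrivial odd cuts of a fine $r$-graph have at least $r+2$ edges. So Theorem~\ref{thm:main} asks for a fine indecomposable $r$-graph. Condition \eqref{eq:E} is kept because it prevents new tight cuts from appearing when graphs are glued together. An $r$-graph with \eqref{eq:E} is connected, so there $\partial(X)=\partial(Y)$ only if $X$ is $Y$ or its complement.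

\section{A weighted Petersen graph and the pole rule}\label{sec:petersen}

Let $P_r$ have vertices $a_i,b_i$ ($i\in\mathbb Z_5$), the ten edges
\[
F=\{a_ia_{i+1},\ b_ib_{i+2} : i\in\mathbb Z_5\},
\]
each once, and the \emph{spokes} $a_ib_i$, each with multiplicity $r-2$. Then $P_3$ is the Petersen graph; it is cubic, simple and of girth $5$.

Part (b) of the next lemma is the source of all rigidity in this paper. The idea is easiest to see for $r=3$. A decomposition would consist of a perfect matching $H_2$ and a $2$-factor $H_1$. If these did not keep the edges of $F$ together, the proof would find a set $D$ of five vertices carrying a $5$-cycle of $H_1$, so that $d_{H_1}(D)=0<2$. For general $r$ the same set $D$ has $d_{H_1}(D)=r_1-2$, and all that is needed is to see that $D$ appears whenever the edges of $F$ are not all together.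

\begin{lemma}\label{lem:petersen}
\textup{(a)} $P_r$ is a fine $r$-graph.

\textup{(b)} If $E(P_r)$ is partitioned into the edge sets of an $r_1$-graph $H_1$ and an $r_2$-graph $H_2$ with $r_1,r_2\ge1$, then all edges of $F$ are in the same $H_i$.
\end{lemma}

\begin{proof}
(a) Since $P_3$ has girth $5$, a set of $2$, $3$ or $4$ vertices induces a forest, hence at most $1,2,3$ edges. A set of $5$ vertices induces a forest or a chordless $5$-cycle, hence at most $5$ edges. As $P_3$ is cubic, sets of size $2,3,4,5$ have cuts of size at least $6-2=4$, $9-4=5$, $12-6=6$, $15-10=5$. By complementation, every even $X\ne\emptyset,V$ has $d_{P_3}(X)\ge4$ and every nontrivial odd $X$ has $d_{P_3}(X)\ge5$. Let $M_0$ consist of one copy of each spoke. Then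
\[
d_{P_r}(X)=d_{P_3}(X)+(r-3)\,d_{M_0}(X),
\]
and $d_{M_0}(X)$ is odd, hence at least $1$, when $|X|$ is odd. So nontrivial odd cuts have at least $5+(r-3)=r+2$ edges, even ones at least $4$. Trivial odd cuts have exactly $r$ edges because $P_r$ is $r$-regular.

(b) Let $o_i=[a_ia_{i+1}\in H_2]$ and $n_i=[b_ib_{i+2}\in H_2]$. The number of copies of $a_ib_i$ in $H_2$ is $r_2-o_{i-1}-o_i$, counted at $a_i$, and $r_2-n_i-n_{i-2}$, counted at $b_i$. Hence
\[
o_{i-1}+o_i=n_i+n_{i-2}=:f_i .
\]
The numbers $f_i$ are the sums of consecutive $n$'s along the $5$-cycle of the $b_i$, so they determine the $n_j$. Inserting $f_i=n_i+n_{i-2}$ one sees that all other terms cancel in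
\[
f_j+f_{j+2}-f_{j+4}+f_{j+1}-f_{j+3}=2n_j ,
\]
and inserting $f_i=o_{i-1}+o_i$ in the same expression gives $2(o_j+o_{j+1}-o_{j+3})$. So
\begin{equation}\label{eq:n}
n_j=o_j+o_{j+1}-o_{j+3}.
\end{equation}
Since $n_j\in\{0,1\}$, this yields
\begin{equation}\label{eq:star}
o_j=o_{j+1}\ \Longrightarrow\ o_{j+3}=o_j .
\end{equation}

Suppose that $o$ is not constant. Some value $\varepsilon$ is taken at least three times, hence at two consecutive indices: $o_j=o_{j+1}=\varepsilon$, and then $o_{j+3}=\varepsilon$. If $o_{j+2}=\varepsilon$, then \eqref{eq:star} at $j+1$ gives $o_{j+4}=\varepsilon$; if $o_{j+4}=\varepsilon$, then \eqref{eq:star} at $j+4$ gives $o_{j+2}=\varepsilon$. In both cases $o$ would be constant. So $o_{j+2}=o_{j+4}=1-\varepsilon$. After a rotation, and exchanging $H_1$ and $H_2$ if necessary, we have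
\[
o_0=o_1=o_3=0,\quad o_2=o_4=1,\qquad\text{and by \eqref{eq:n}}\qquad n_0=n_1=n_4=0,\quad n_2=n_3=1 .
\]
Let $D=\{a_0,a_1,a_2,b_2,b_0\}$. The edges of $F$ leaving $D$ are $a_4a_0,\ a_2a_3,\ b_2b_4,\ b_3b_0$, with indicators $o_4,o_2,n_2,n_3$; all are in $H_2$. The only spokes leaving $D$ are the copies of $a_1b_1$. Since $a_0a_1$ and $a_1a_2$ are in $H_1$ (as $o_0=o_1=0$), exactly $r_1-2$ of these copies are in $H_1$. So $d_{H_1}(D)=r_1-2<r_1$ although $|D|=5$, a contradiction.

Hence $o$ is constant, and by \eqref{eq:n} each $n_j$ has the same value.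
\end{proof}

For $r=3$ the lemma shows that the Petersen graph is an indecomposable $3$-graph. In a decomposition, the part containing $F$ would have $r_i=2$ and would equal $F$, that is, two disjoint $5$-cycles, which is not a $2$-graph. In particular the Petersen graph is not $3$-edge-colorable.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\coordinate (a0) at (90:2.3);
\coordinate (a1) at (18:2.3);
\coordinate (a2) at (-54:2.3);
\coordinate (a3) at (-126:2.3);
\coordinate (a4) at (162:2.3);
\coordinate (b0) at (90:1.2);
\coordinate (b1) at (18:1.2);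
\coordinate (b2) at (-54:1.2);
\coordinate (b3) at (-126:1.2);
\coordinate (b4) at (162:1.2);
\draw (a1)--(a2)--(a3)--(a4);
\draw (b3)--(b1)--(b4)--(b2);
\draw[line width=2pt] (a1)--(b1) (a2)--(b2) (a3)--(b3) (a4)--(b4);
\draw[dashed] (a4)--(a0)--(a1);
\draw[dashed] (b2)--(b0)--(b3);
\draw[dashed,line width=2pt] (a0)--(b0);
\fill (a1) circle (2.5pt) (a2) circle (2.5pt) (a3) circle (2.5pt) (a4) circle (2.5pt);
\fill (b1) circle (2.5pt) (b2) circle (2.5pt) (b3) circle (2.5pt) (b4) circle (2.5pt);
\draw[fill=white] (a0) circle (2.5pt);
\draw[fill=white] (b0) circle (2.5pt);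
\node[above] at (a0) {$x=a_0$};
\node[above right] at (b0) {$y=b_0$};
\node[right] at (a1) {$p_1=a_1$};
\node[below right] at (a2) {$a_2$};
\node[below left] at (a3) {$a_3$};
\node[left] at (a4) {$p_2=a_4$};
\node[above] at (b1) {$b_1$};
\node[right] at (b2) {$\,q_1=b_2$};
\node[left] at (b3) {$q_2=b_3\,$};
\node[above] at (b4) {$b_4$};
\end{tikzpicture}
\caption{The graph $P_r$; thick edges have multiplicity $r-2$, the others multiplicity $1$. Removing $x$ and $y$ with the dashed edges leaves $A_r$, on the eight black vertices. Its ports are $p_1,p_2$ (neighbors of $x$) and $q_1,q_2$ (neighbors of $y$).}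
\label{fig:pole}
\end{figure}

\paragraph{Poles.}
Put $x=a_0$, $y=b_0$ and let $A_r=P_r-\{x,y\}$; see Figure~\ref{fig:pole}. Its four distinct \emph{ports} are $p_1=a_1$, $p_2=a_4$, joined to $x$ by edges of $F$, and $q_1=b_2$, $q_2=b_3$, joined to $y$ by edges of $F$. In $A_r$ the ports have degree $r-1$ and the other four vertices degree $r$. A \emph{pole} of an $r$-regular graph $G$ is a set $W$ of eight vertices together with an isomorphism of $G[W]$ to $A_r$; we name the vertices of $W$ accordingly. Exactly four edges leave $W$, one at each port. Those at $p_1,p_2$ are the \emph{$x$-edges} of the pole, those at $q_1,q_2$ its \emph{$y$-edges}.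

The next lemma assumes only degrees at $W$ and odd cuts inside $W$. This is important: later we shall not have decompositions at hand, only partitions for which some odd cuts are controlled.

\begin{lemma}[Pole rule]\label{lem:pole}
Let $W$ be a pole of $G$ and let $E(G)=E_1\cup E_2$ be a partition such that, for some $r_1,r_2\ge1$ with $r_1+r_2=r$ and for $i=1,2$, each vertex of $W$ meets exactly $r_i$ edges of $E_i$ and $d_{E_i}(X)\ge r_i$ for every odd $X\subseteq W$. Then the two $x$-edges of $W$ are in the same class, and so are the two $y$-edges.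
\end{lemma}

\begin{proof}
By \eqref{eq:parity}, $d_{E_1}(W)\equiv 8r_1\equiv0\pmod2$, so an even number of the four port edges is in $E_1$. If one of the two claims fails, then both do, and each class contains exactly one $x$-edge and exactly one $y$-edge. We then build a decomposition of $P_r$ that contradicts Lemma~\ref{lem:petersen}(b). Let $H_i$ be the graph on $W\cup\{x,y\}$ consisting of the edges of $E_i$ inside $W$, the $x$-edge in $E_i$ with its end outside $W$ moved to $x$, the $y$-edge in $E_i$ with its end outside $W$ moved to $y$, and $r_i-1$ copies of $xy$. Since $(r_1-1)+(r_2-1)=r-2$, the edge sets of $H_1$ and $H_2$ partition that of $P_r$, and $H_i$ is $r_i$-regular. Let $X$ be an odd set of vertices of $P_r$. Passing to the complement if necessary, either $X\subseteq W$, and then $d_{H_i}(X)=d_{E_i}(X)\ge r_i$; or $X$ contains exactly one of $x,y$. In the second case the $r_i-1$ copies of $xy$ cross $X$, so $d_{H_i}(X)\ge r_i-1$, and $d_{H_i}(X)\equiv r_i\pmod 2$ gives $d_{H_i}(X)\ge r_i$. So each $H_i$ is an $r_i$-graph. But the edges $xp_1,xp_2\in F$ are in different $H_i$, contradicting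 Lemma~\ref{lem:petersen}(b).
\end{proof}

\section{Inserting a pole at a vertex}\label{sec:insert}

Let $G$ be an $r$-graph and let $g_1=vw_1$, $g_2=vw_2$ be two distinct edges at a vertex $v$. Delete $g_1,g_2$, add a copy $A$ of $A_r$, with ports $p_1^A,p_2^A,q_1^A,q_2^A$, and add the edges
\[
vp_1^A,\quad vp_2^A,\quad q_1^Aw_1,\quad q_2^Aw_2 .
\]
Call the result $G^s$, and put $S=\{v\}\cup A$, a set of nine vertices, and $V=V(G^s)$. The graph $G^s$ is $r$-regular. There are $r-2$ edges of $G$ left at $v$, so $d_{G^s}(S)=r$. If $V\setminus S$ is contracted to a vertex, we get $P_r$, with $v$ as $x$ and the contracted vertex as $y$. If $S$ is contracted to a vertex, we get $G$, with the contracted vertex as $v$. Consequently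
\begin{equation}\label{eq:sides}
d_{G^s}(Q)=d_{P_r}(Q)\quad(Q\subseteq S),\qquad d_{G^s}(R)=d_G(R)\quad(R\subseteq V\setminus S=V(G)\setminus\{v\}).
\end{equation}

\begin{lemma}\label{lem:insert}
\textup{(a)} $G^s$ is an $r$-graph.

\textup{(b)} If $G$ is fine and $w_1\ne w_2$, then $G^s$ satisfies \eqref{eq:E} and $\partial(S)$ is its only nontrivial tight cut.
\end{lemma}

The proof is at the end of this section. First we show what the insertion is good for.

\subsection{The argument with tight cuts allowed}\label{sec:prototype}

Let $E_1\cup E_2$ be a decomposition of $G^s$ into an $r_1$-graph and an $r_2$-graph. From $d_{E_1}(S)+d_{E_2}(S)=r=r_1+r_2$ and $d_{E_i}(S)\ge r_i$ we get $d_{E_i}(S)=r_i$. By the pole rule, $vp_1^A\sim vp_2^A$ and $q_1^Aw_1\sim q_2^Aw_2$. The cuts $\partial(\{v\})$ and $\partial(S)$ both contain exactly $r_i$ edges of $E_i$, and $\partial(S)$ arises from $\partial(\{v\})$ by replacing the two $x$-edges by the two $y$-edges. So all four edges are in the same class. Contract $S$: since $|S|$ is odd and $d_{E_i}(S)=r_i$, we obtain a decomposition of $G$, with the same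 $r_1,r_2$, in which
\[
g_1\ \text{ and }\ g_2\ \text{ are in the same class, namely the class that } vp_2^A \text{ had in } G^s .
\]
All other edges of $G$ keep their class.

This is enough to produce indecomposable $r$-graphs. We illustrate it for $r=4$, the first value for which $P_r$ decomposes. Let $J_0$ have vertices $v,u,w,t$, two parallel edges $vu$, two parallel edges $wt$, and single edges $vw,ut,vt,uw$. It is $4$-regular and its odd sets have one or three vertices, so it is a $4$-graph. Let $g_1=vw$, $g_2=vt$ and let $g_3,g_4$ be the two edges $vu$. Insert a pole for the pair $(g_1,g_2)$ to get $J_1$, and call $s_1$ the $x$-edge at port $p_2$ of this pole. Then insert a pole for $(s_1,g_3)$ to get $J_2$, and call $s_2$ the $x$-edge at port $p_2$ of the new pole. Finally insert a pole for $(s_2,g_4)$ to get $J_3$. By Lemma~\ref{lem:insert}(a) these are $4$-graphs; $J_3$ has $4+3\cdot 8=28$ vertices. Suppose that $J_3$ decomposes, and undo the insertions. In $J_2$ we get $s_2\sim g_4$. In $J_1$ we get $s_1\sim g_3$, both in the class that $s_2$ had, and $g_4$ has kept its class; so $s_1\sim g_3\sim g_4$.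 In $J_0$ we get $g_1\sim g_2$, both in the class that $s_1$ had, so $g_1,g_2,g_3,g_4$ are in one class. But $v$ meets edges of both classes. So $J_3$ is indecomposable.

Of course $J_3$ has tight cuts. The rest of the paper shows how to avoid them.

\subsection{The cuts of $G^s$}

\begin{proof}[Proof of Lemma~\ref{lem:insert}]
Write $d=d_{G^s}$.

\emph{Odd sets.} Let $X\subseteq V$ be odd. If one of $X\cap S$, $X\setminus S$, $S\setminus X$, $V\setminus(X\cup S)$ is empty, then $Y=X$ or $Y=V\setminus X$ is contained in $S$ or in $V\setminus S$, and $d(X)=d(Y)\ge r$ by \eqref{eq:sides}. Suppose moreover that $d(X)=r$ and $G$ is fine. If $Y\subseteq S$, then fineness of $P_r$ gives $|Y|=1$ or $Y=S$; if $Y\subseteq V\setminus S$, then fineness of $G$ gives $|Y|=1$ or $Y=V\setminus S$. So $X$ is trivial or $\partial(X)=\partial(S)$.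

Now let all four sets be nonempty. Since $|S|$ is odd, we may replace $X$ by its complement, if needed, so that $Q=X\cap S$ is odd. Then $|X\cup S|=|X|+|S|-|Q|$ is odd, and so is $|R|$ for $R=V\setminus(X\cup S)$. By \eqref{eq:submod} and \eqref{eq:sides},
\[
d(X)+r=d(X)+d(S)=d(Q)+d(R)+2m\ge 2r+2m,
\]
where $m$ is the number of edges between $X\setminus S$ and $S\setminus X$. So $d(X)\ge r$. This proves (a).

For (b), suppose $d(X)=r$. Then $d(Q)=d(R)=r$ and $m=0$. Since $Q\ne S$ and $R\ne V\setminus S$, fineness of $P_r$ and $G$ gives $Q=\{a\}$ and $R=\{b\}$ for some $a\in S$ and $b\in V\setminus S$. An edge of $\partial(S)$ that meets neither $a$ nor $b$ would join $S\setminus X$ to $X\setminus S$; as $m=0$, there is none. If $a=v$, the edges $q_1^Aw_1$ and $q_2^Aw_2$ must meet $b$, so $w_1=b=w_2$, a contradiction. If $a\ne v$, all $r-2$ edges of $\partial(S)$ at $v$ end in $b$; moreover one of $q_1^A,q_2^A$ differs from $a$, so one of $w_1,w_2$ is $b$. Then $G$ has at least $r-1$ edges $vb$, so $d_G(\{v,b\})\le2$. But $\{v,b\}\ne V(G)$, since $v,w_1,w_2$ are distinct. This contradicts \eqref{eq:E}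 for $G$. Hence $\partial(S)$ is the only possible nontrivial tight cut. It is one, because $d(S)=r$, $|S|=9$, and $|V\setminus S|=|V(G)|-1\ge3$, as $|V(G)|$ is even and at least $3$.

\emph{Even sets, for \textup{(b)}.} Let $X\ne\emptyset,V$ be even. Replacing $X$ by its complement if needed, $|X\cap S|$ is even. If $X\cap S=\emptyset$ or $X\subseteq S$, then $d(X)\ge4$ by \eqref{eq:sides} and \eqref{eq:E} for $G$ or $P_r$. Otherwise $X\cap S$ is even and nonempty and $X\cup S$ is odd, so \eqref{eq:submod} gives $d(X)+r\ge d(X\cap S)+d(X\cup S)\ge 4+r$.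
\end{proof}

The hypothesis $w_1\ne w_2$ cannot be dropped: if $w_1=w_2=w$, then exactly $2+(r-2)=r$ edges leave the nine-element set $A\cup\{w\}$, which gives a second tight cut when $|V(G)|\ge4$.

\section{Dot products}\label{sec:dot}

To break the tight cut $\partial(S)$ we link an edge inside $S$ to an edge outside $S$ by a new pole. Let $e=u_1u_2$ and $f=t_1t_2$ be edges of $G$ with four distinct ends. The \emph{dot product} $G'=G\cdot(e,f)$ is obtained by deleting $e,f$, adding a disjoint copy $W$ of $A_r$, and adding the edges
\[
u_1p_1,\quad u_2p_2,\quad t_1q_1,\quad t_2q_2 .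
\]
So $W$ is a pole of $G'$ whose $x$-edges replace $e$ and whose $y$-edges replace $f$. We have to know that this creates no new tight cuts, and which old ones survive.

\begin{lemma}\label{lem:dot}
Let $G$ be an $r$-graph with \eqref{eq:E}, and let $G'=G\cdot(e,f)$ be as above.

\textup{(a)} $G'$ is an $r$-graph with \eqref{eq:E}.

\textup{(b)} Let $X$ be odd, nontrivial and tight in $G'$, and put $Z=X\cap V(G)$, $T=X\cap W$. Then $\partial_G(Z)$ is a nontrivial tight cut of $G$, and one of the following holds:
\begin{itemize}
\item[\textup{(A1)}] $T=\emptyset$, $e\not\subset Z$ and $f\not\subset Z$;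
\item[\textup{(A2)}] $T=W$, and $e$ and $f$ both meet $Z$;
\item[\textup{(A3)}] $T\ne\emptyset,W$, and $e$ and $f$ both cross $Z$.
\end{itemize}

\textup{(c)} Suppose $\partial_G(S)$ is the only nontrivial tight cut of $G$.
\begin{itemize}
\item[\textup{(i)}] If $e$ crosses $S$ and $f\subset V(G)\setminus S$, then $\partial_{G'}(S)$ is the only nontrivial tight cut of $G'$.
\item[\textup{(ii)}] If $e\subset S$ and $f\subset V(G)\setminus S$, then $G'$ is fine.
\end{itemize}
\end{lemma}

\begin{proof}
Clearly $G'$ is $r$-regular. For $X\subseteq V(G')$ let $Z=X\cap V(G)$ and $T=X\cap W$. We compare $d_{G'}(X)$ with $d_G(Z)$. Let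
\[
\alpha=|T\cap\{p_1,p_2\}|,\qquad \beta=|T\cap\{q_1,q_2\}|,\qquad \sigma=\alpha-1,\quad \tau=\beta-1\ \in\{-1,0,1\}.
\]
Let $\delta$ be the number of edges between $T$ and $W\setminus T$, let $\varepsilon_e=[e\text{ crosses }Z]$, $\varepsilon_f=[f\text{ crosses }Z]$, and let $c_e$ (resp.\ $c_f$) be the number of $x$-edges (resp.\ $y$-edges) of $W$ in $\partial(X)$. Then
\begin{equation}\label{eq:dG'}
d_{G'}(X)=d_G(Z)+(c_e-\varepsilon_e)+(c_f-\varepsilon_f)+\delta .
\end{equation}

\emph{The connecting edges.} If $\alpha=0$, then $c_e$ is the number of ends of $e$ in $Z$; if $\alpha=2$, it is the number of ends of $e$ outside $Z$. In both cases $c_e\ge\varepsilon_e$. If $\alpha=1$, then $c_e=1$ when $\varepsilon_e=0$, and $c_e\in\{0,2\}$ when $\varepsilon_e=1$. The same holds for $f$ and $\beta$. Hence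
\begin{equation}\label{eq:loss}
c_e-\varepsilon_e\ge|\sigma|-1,\qquad c_f-\varepsilon_f\ge|\tau|-1,
\end{equation}
where the value $-1$ on the left occurs only if $\varepsilon_e=1$ (resp.\ $\varepsilon_f=1$). So at most one edge is lost for each of $e$ and $f$, and only when $T$ separates the two corresponding ports. The edges inside the pole must make up for this.

\emph{The edges inside the pole.} In $H=P_r$ we have
\begin{gather*}
d_H(T)=\delta+\alpha+\beta=\delta+2+\sigma+\tau,\qquad
d_H(T\cup\{x,y\})=\delta+4-\alpha-\beta=\delta+2-\sigma-\tau,\\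
d_H(T\cup\{x\})=\delta+r-\alpha+\beta=\delta+r-\sigma+\tau,\qquad
d_H(T\cup\{y\})=\delta+r+\alpha-\beta=\delta+r+\sigma-\tau .
\end{gather*}
We use that $H$ is fine.

\emph{$|T|$ even, $T\ne\emptyset,W$.} The first two sets are even, nonempty and proper, so their cuts have at least $4$ edges; the last two are odd and nontrivial, so their cuts have at least $r+2$ edges. Thus $\delta-2$ is at least each of $\pm(\sigma+\tau)$ and $\pm(\sigma-\tau)$, that is, $\delta\ge2+|\sigma|+|\tau|$. With \eqref{eq:dG'} and \eqref{eq:loss},
\begin{equation}\label{eq:even}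
d_{G'}(X)\ge d_G(Z)+2|\sigma|+2|\tau|\ge d_G(Z),\quad\text{with } d_{G'}(X)=d_G(Z) \text{ only if } \varepsilon_e=\varepsilon_f=1 .
\end{equation}
Indeed, equality forces $\sigma=\tau=0$ and equality in both parts of \eqref{eq:loss}.

\emph{$|T|$ odd.} The first two sets are odd, so $\delta\ge r-2+|\sigma+\tau|$. We claim that $\delta\ge r-|\sigma|-|\tau|$. If $\sigma$ and $\tau$ are both nonzero, $\delta\ge r-2$ suffices. If exactly one is nonzero, then $|\sigma+\tau|=1$ and $\delta\ge r-1$. If $\sigma=\tau=0$, then $T$ contains one of $p_1,p_2$ and one of $q_1,q_2$, so $3\le|T|\le7$, the set $T$ is nontrivial in $H$, and $\delta+2=d_H(T)\ge r+2$. With \eqref{eq:loss},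
\begin{equation}\label{eq:odd}
(c_e-\varepsilon_e)+(c_f-\varepsilon_f)+\delta\ge r-2 .
\end{equation}

\emph{$T=\emptyset$ or $T=W$.} Here $\delta=0$, and the description of $c_e,c_f$ for $\alpha,\beta\in\{0,2\}$ gives
\begin{align}
T=\emptyset:&\quad d_{G'}(X)=d_G(Z)+2[e\subset Z]+2[f\subset Z],\label{eq:empty}\\
T=W:&\quad d_{G'}(X)=d_G(Z)+2[e\cap Z=\emptyset]+2[f\cap Z=\emptyset].\label{eq:full}
\end{align}

\smallskip
\emph{Odd $X$ with $|Z|$ odd and $|T|$ even.} By \eqref{eq:even}, \eqref{eq:empty} and \eqref{eq:full}, $d_{G'}(X)\ge d_G(Z)\ge r$. If $X$ is tight, then $d_G(Z)=r$ and (A1), (A2) or (A3) holds. Suppose further that $Z=\{z\}$. Then (A1) means $X=\{z\}$, while (A2) and (A3) would put $z$ on both $e$ and $f$, which have no common end. Suppose instead that $V(G)\setminus Z=\{z\}$. Then (A2) means that the complement of $X$ is $\{z\}$, while (A1) and (A3) would again put $z$ on both $e$ and $f$. So if $X$ is tight and nontrivial, $Z$ is nontrivial in $G$.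

\emph{Odd $X$ with $|Z|$ even and $|T|$ odd.} If $Z=\emptyset$, then $X=T$ and $d_{G'}(X)=d_H(T)\ge r$, with equality only for $|T|=1$. If $Z=V(G)$, the same applies to the complement $W\setminus T$ of $X$. So in these cases a tight $X$ is trivial. Otherwise $d_G(Z)\ge4$ by \eqref{eq:E}, and \eqref{eq:dG'}, \eqref{eq:odd} give $d_{G'}(X)\ge 4+(r-2)=r+2$. (With a $2$-edge cut $\partial_G(Z)$ this bound would only be $r$; here \eqref{eq:E} is needed.)

So $G'$ is an $r$-graph, and (b) holds.

\smallskip
\emph{Even $X\ne\emptyset,V(G')$.} If $|Z|$ and $|T|$ are odd, then $d_{G'}(X)\ge r+(r-2)\ge4$ by \eqref{eq:dG'} and \eqref{eq:odd}. Let $|Z|$ and $|T|$ be even. If $Z\ne\emptyset,V(G)$, then $d_{G'}(X)\ge d_G(Z)\ge4$ by \eqref{eq:even}, \eqref{eq:empty} and \eqref{eq:full}. If $Z=\emptyset$, then $X=T\neq\emptyset$, and $d_{G'}(X)=4$ for $T=W$ and $d_{G'}(X)=d_H(T)\ge4$ otherwise. If $Z=V(G)$, apply this to the complement of $X$. So \eqref{eq:E} holds for $G'$, which proves (a).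

\smallskip
(c) Let $X$ be nontrivial and tight in $G'$. By (b), $\partial_G(Z)=\partial_G(S)$. Since $G$ is connected, $Z=S$ or $Z=V(G)\setminus S$.

(i) For $Z=S$, (A2) and (A3) fail because $f$ does not meet $S$; (A1) gives $X=S$. For $Z=V(G)\setminus S$, (A1) and (A3) fail because $f\subset Z$; (A2) gives $X=(V(G)\setminus S)\cup W$, the complement of $S$. Conversely $d_{G'}(S)=d_G(S)=r$ by \eqref{eq:empty}, and $S$ is nontrivial.

(ii) For $Z=S$, (A1) fails because $e\subset Z$, and (A2), (A3) fail because $f$ does not meet $Z$. For $Z=V(G)\setminus S$ the same holds with $e$ and $f$ exchanged. So $G'$ has no nontrivial tight cut.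
\end{proof}

\section{Forcing an equality without a tight cut}\label{sec:operation}

Start from $G^s$. By Lemma~\ref{lem:dot}(c)(ii), one dot product of $vp_1^A$, which is inside $S$, with an edge outside $S$ destroys the tight cut. But this alone would lose what the tight cut told us. Let $K$ be the new pole, and let $\varphi_1,\varphi_2$ be its $y$-edges. In any decomposition $\varphi_1\sim\varphi_2$. Look at the odd set $S\cup K$. It is left by $r+2$ edges: the $r-2$ old edges at $v$, the two $y$-edges of $A$, and $\varphi_1,\varphi_2$. Suppose the edges from $v$ to the poles are in $E_1$ and the $y$-edges of $A$ in $E_2$. Then $E_1$ contains $r_1-2$ of the old edges at $v$, and there is a contradiction if $\varphi_1,\varphi_2\in E_2$, but none if $\varphi_1,\varphi_2\in E_1$. The remedy is a further pole $I$ which ties the class of $\varphi_1,\varphi_2$ to the class of the $y$-edges of $A$.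

\paragraph{The operation.}
Let $G$ be fine, let $g_1=vw_1$, $g_2=vw_2$ be edges with $w_1\ne w_2$, and let $h=z_1z_2$ be an edge with $z_1,z_2\notin\{v,w_1\}$ (an end of $h$ may be $w_2$). Ports carry the name of their pole as a superscript.

\begin{enumerate}
\item Form $G^s$ with pole $A$. By Lemma~\ref{lem:insert}, $\partial(S)$ with $S=\{v\}\cup A$ is its only nontrivial tight cut, and \eqref{eq:E} holds.
\item Take the dot product on $(q_1^Aw_1,\ z_1z_2)$, with new pole $I$ and new edges $q_1^Ap_1^I,\ w_1p_2^I,\ z_1q_1^I,\ z_2q_2^I$. The four ends are distinct, $q_1^Aw_1$ crosses $S$, and $h$ is inside the complement of $S$. By Lemma~\ref{lem:dot}(a) and (c)(i), \eqref{eq:E} still holds and $\partial(S)$ is still the only nontrivial tight cut.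
\item Take the dot product on $(vp_1^A,\ p_2^Iw_1)$, with new pole $K$ and new edges $vp_1^K,\ p_1^Ap_2^K,\ p_2^Iq_1^K,\ w_1q_2^K$. The four ends are distinct, the first edge is inside $S$, and the second is inside the complement of $S$. By Lemma~\ref{lem:dot}(c)(ii), the resulting graph $G^+$ is \emph{fine}.
\end{enumerate}

The graph $G^+$ has $24$ more vertices than $G$. Steps 2 and 3 delete no edge inside a pole, add no edge inside an existing pole, and replace every deleted port edge by a new edge at the same port; so $A,I,K$ are poles of $G^+$. The edges of $G^+$ that are neither inside $A,I,K$ nor edges of $G$ are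
\begin{gather*}
c_1=vp_1^K,\quad c_2=p_2^Kp_1^A,\quad s=vp_2^A,\qquad
\gamma_1=q_1^Ap_1^I,\quad \gamma_2=q_2^Aw_2,\\
\varphi_1=p_2^Iq_1^K,\quad \varphi_2=q_2^Kw_1,\qquad
\eta_1=q_1^Iz_1,\quad \eta_2=q_2^Iz_2 ;
\end{gather*}
all edges of $G$ other than $g_1,g_2,h$ are still present. See Figure~\ref{fig:plus}. The four port edges of each pole are
\begin{center}
\begin{tabular}{c|c|c}
pole & $x$-edges & $y$-edges\\ \hline
$A$ & $c_2,\ s$ & $\gamma_1,\ \gamma_2$\\
$K$ & $c_1,\ c_2$ & $\varphi_1,\ \varphi_2$\\
$I$ & $\gamma_1,\ \varphi_1$ & $\eta_1,\ \eta_2$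
\end{tabular}
\end{center}
Let
\[
Z=(V(G)\setminus\{v\})\cup I ,
\]
an odd set whose complement is $\{v\}\cup A\cup K$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[pole/.style={draw,rectangle,minimum width=9mm,minimum height=7mm}]
\coordinate (v) at (0,0.5);
\node[pole] (K) at (2.6,1.8) {$K$};
\node[pole] (A) at (2.6,-0.8) {$A$};
\node[pole] (I) at (6.4,0.5) {$I$};
\coordinate (w1) at (6.4,2.3);
\coordinate (w2) at (6.4,-1.3);
\coordinate (z1) at (8.4,1.0);
\coordinate (z2) at (8.4,0.0);
\coordinate (g) at (6.4,-2.3);
\draw (v)--node[above left]{$c_1$}(K);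
\draw (K)--node[right]{$c_2$}(A);
\draw (v)--node[below left]{$s$}(A);
\draw (A)--node[above,pos=0.3]{$\gamma_1$}(I);
\draw (K)--node[below,pos=0.3]{$\varphi_1$}(I);
\draw (K)--node[above,pos=0.3]{$\varphi_2$}(w1);
\draw (A)--node[below,pos=0.3]{$\gamma_2$}(w2);
\draw (I)--node[above]{$\eta_1$}(z1);
\draw (I)--node[below]{$\eta_2$}(z2);
\draw[line width=1.6pt] (v) to[out=-80,in=180] node[below,pos=0.55]{$r-2$ edges} (g);
\draw[dashed] (4.6,2.9)--(4.6,-2.9);
\fill (v) circle (2.5pt) (w1) circle (2.5pt) (w2) circle (2.5pt) (z1) circle (2.5pt) (z2) circle (2.5pt);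
\node[left] at (v) {$v$};
\node[right] at (w1) {$w_1$};
\node[right] at (w2) {$w_2$};
\node[right] at (z1) {$z_1$};
\node[right] at (z2) {$z_2$};
\node[right] at (g) {rest of $G$};
\node at (5.0,2.8) {$Z$};
\end{tikzpicture}
\caption{The graph $G^+$. Boxes are poles. The edges $vw_1$, $vw_2$ and $z_1z_2$ of $G$ have been removed; the other $r-2$ edges of $G$ at $v$ (thick) go to vertices of $G$. The dashed line is the cut $\partial(Z)$ of size $r+2$; the set $Z$ is to its right.}
\label{fig:plus}
\end{figure}

\begin{lemma}\label{lem:operation}
Let $E(G^+)=E_1\cup E_2$ be a partition with exactly $r_i$ edges of $E_i$ at each vertex, where $r_1,r_2\ge1$ and $r_1+r_2=r$. Suppose that $d_{E_i}(X)\ge r_i$ $(i=1,2)$ for $X=Z$ and for all odd $X$ contained in $A$, $I$ or $K$.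

\textup{(a)} The edges $c_1,c_2,s,\gamma_1,\gamma_2,\varphi_1,\varphi_2$ are all in one class, and $\eta_1\sim\eta_2$.

\textup{(b)} Give $g_1,g_2$ the class of $s$, give $h$ the class of $\eta_1$, and let the other edges of $G$ keep their class. This is a partition $E_1'\cup E_2'$ of $E(G)$ with exactly $r_i$ edges of $E_i'$ at each vertex, and $d_{E_i'}(X)=d_{E_i}(X)$ for every $X\subseteq V(G)\setminus\{v\}$ with $h\not\subset X$.
\end{lemma}

\begin{proof}
(a) The pole rule at $K$, $A$ and $I$ gives
\[
c_1\sim c_2\sim s,\qquad \gamma_2\sim\gamma_1\sim\varphi_1\sim\varphi_2,\qquad \eta_1\sim\eta_2 .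
\]
Suppose $s$ and $\gamma_1$ are in different classes, say $s\in E_1$ and $\gamma_1\in E_2$; the other case is the same with the indices exchanged. The edges at $v$ are $c_1,s\in E_1$ and $r-2$ further edges, of which exactly $r_1-2$ are in $E_1$. The cut $\partial(Z)$ consists of these $r-2$ edges and $\gamma_1,\gamma_2,\varphi_1,\varphi_2\in E_2$. So $d_{E_1}(Z)=r_1-2<r_1$, a contradiction.

(b) Passing from $G^+$ to $G$, the edges $c_1,s$ at $v$ are replaced by $g_1,g_2$; the edge $\varphi_2$ at $w_1$ by $g_1$; the edge $\gamma_2$ at $w_2$ by $g_2$; and $\eta_1$ at $z_1$, $\eta_2$ at $z_2$ by $h$. By (a) every replacement preserves the class, so the degrees are as claimed. Now let $X\subseteq V(G)\setminus\{v\}$ with $h\not\subset X$. The cuts $\partial_{G^+}(X)$ and $\partial_G(X)$ differ only in this: if $w_1\in X$, then $\varphi_2$ is replaced by $g_1$; if $w_2\in X$, then $\gamma_2$ is replaced by $g_2$; and if $h$ crosses $X$, the one edge among $\eta_1,\eta_2$ in $\partial_{G^+}(X)$ is replaced by $h$. The classes are the same.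
\end{proof}

If $h\subset X$, then $\partial_{G^+}(X)$ contains $\eta_1$ and $\eta_2$ while $\partial_G(X)$ does not contain $h$, so one class loses two edges. For this reason we do not claim that a decomposition of $G^+$ yields a decomposition of $G$. In the next section we propagate only those cut conditions which Lemma~\ref{lem:operation} needs, and choose each $h$ so that no set concerned contains it.

\section{The construction}\label{sec:construction}

Let $G_0$ have vertices $v,u,w,t$, edges $vu$ and $wt$ with multiplicity $r-2$, and edges $vw,ut,vt,uw$ with multiplicity $1$. It is $r$-regular and all its odd sets are trivial. The cut of $\{v,u\}$ has $4$ edges, and those of $\{v,w\}$ and $\{v,t\}$ have $2(r-2)+2=2(r-1)\ge4$ edges. So $G_0$ is a fine $r$-graph. Let $g_1=vw$, $g_2=vt$, and let $g_3,\dots,g_r$ be the $r-2$ edges $vu$.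

We apply the operation of Section~\ref{sec:operation} at $v$ again and again. Step $k$ turns $G_{k-1}$ into $G_k=G_{k-1}^+$. It creates poles $A_k,I_k,K_k$ and edges $s_k$, $c_{1,k}$, $c_{2,k}$ (the edges $s,c_1,c_2$ of this step), and we put $Z_k=(V(G_{k-1})\setminus\{v\})\cup I_k$. In the roles of the ordered pair $(g_1,g_2)$ and of $h$ in the operation we use the following edges.
\begin{itemize}
\item \emph{Step $1$:} the pair $(g_1,g_2)$ and $h_1=ut$.
\item \emph{Step $k\ge2$:} the pair $(s_{k-1},g_k^*)$ and $h_k=c_{2,k-1}$, where $g_k^*=g_{k+1}$ if $k\le r-1$ and $g_k^*=c_{1,k-1}$ if $k\ge r$.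
\end{itemize}
As in Section~\ref{sec:prototype}, $s_{k-1}$ carries the class of all edges at $v$ treated so far, and step $k$ compares it with the next one. After step $r-1$ no edge of $G_0$ at $v$ is left, and further steps only enlarge the graph.

\emph{The steps are legal.} In step $1$ we have $w\ne t$ and $u,t\notin\{v,w\}$. Let $k\ge2$. The edge $s_{k-1}$ joins $v$ to the port $p_2$ of $A_{k-1}$, which plays the role of $w_1$. The edge $g_{k+1}$, for $k\le r-1$, has not been used before, so it is still an edge $vu$ of $G_{k-1}$; the edge $c_{1,k-1}$ joins $v$ to the port $p_1$ of $K_{k-1}$. In either case the two far ends are distinct. Finally $h_k=c_{2,k-1}$ joins the port $p_2$ of $K_{k-1}$ to the port $p_1$ of $A_{k-1}$; it avoids $v$ and the port $p_2$ of $A_{k-1}$. So Section~\ref{sec:operation} applies in each step; all $G_k$ are fine, and $|V(G_k)|=4+24k$.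

\emph{Poles, once created, remain poles.} The edges of $G_{k-1}$ deleted in step $k$ are two edges at $v$, which is in no pole, and $h_k$, which is not inside a pole. Each deleted port edge is replaced by a new edge at the same port, and every new edge has an end in a new pole, so none is inside an old one.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n\ge r-1$. The graph $G_n$ is fine and has $4+24n$ vertices, so it remains to show that it is indecomposable. Suppose that it has a decomposition into an $r_1$-graph and an $r_2$-graph, and fix these $r_1,r_2\ge1$. We pass down from $G_n$ to $G_0$, keeping a partition that satisfies the hypotheses of Lemma~\ref{lem:operation} at every step.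

Let $\mathcal F_k$ consist of all odd sets contained in one of the poles $A_j,I_j,K_j$ with $1\le j\le k$, and of the sets $Z_1,\dots,Z_k$. So $\mathcal F_0=\emptyset$ and $\mathcal F_{k-1}\subseteq\mathcal F_k$. Call a partition $E(G_k)=E_1\cup E_2$ \emph{good} if, for $i=1,2$, each vertex meets exactly $r_i$ edges of $E_i$ and $d_{E_i}(X)\ge r_i$ for all $X\in\mathcal F_k$. The given decomposition of $G_n$ is a good partition, since all sets in $\mathcal F_n$ are odd.

\emph{Good partitions descend.} Let $k\ge1$ and let $E_1\cup E_2$ be a good partition of $G_k$. The sets required in Lemma~\ref{lem:operation} belong to $\mathcal F_k$, so the lemma yields a partition $E_1'\cup E_2'$ of $E(G_{k-1})$ in which both edges of the pair used in step $k$ have the class that $s_k$ has in the given partition, and all edges of $G_{k-1}$ except this pair and $h_k$ keep their class. We claim that it is good. The degrees are right. Let $X\in\mathcal F_{k-1}$, so $k\ge2$. Then $X\subseteq V(G_{k-1})\setminus\{v\}$. Moreover $h_k\not\subset X$: the edge $h_k=c_{2,k-1}$ joins $K_{k-1}$ to $A_{k-1}$, so it is not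 inside a single pole; and for $j\le k-1$ the set $Z_j\subseteq V(G_{j-1})\cup I_j$ is disjoint from $A_{k-1}\cup K_{k-1}$. By Lemma~\ref{lem:operation}(b) and $X\in\mathcal F_k$ we get $d_{E_i'}(X)=d_{E_i}(X)\ge r_i$.

\emph{Conclusion.} Descending from the decomposition of $G_n$, we obtain good partitions $\pi_n,\pi_{n-1},\dots,\pi_0$ of $G_n,G_{n-1},\dots,G_0$. Write $\mathrm{cl}_k$ for the class in $\pi_k$. Step $1$ gives
\[
\mathrm{cl}_0(g_1)=\mathrm{cl}_0(g_2)=\mathrm{cl}_1(s_1),
\]
and step $k$, for $2\le k\le r-1\le n$, gives
\[
\mathrm{cl}_{k-1}(s_{k-1})=\mathrm{cl}_{k-1}(g_{k+1})=\mathrm{cl}_k(s_k).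
\]
So $\mathrm{cl}_k(s_k)=\mathrm{cl}_0(g_1)$ for $1\le k\le r-1$. The edge $g_{k+1}$ is an edge of each of $G_0,\dots,G_{k-1}$ and is not used in steps $1,\dots,k-1$, so
\[
\mathrm{cl}_0(g_{k+1})=\mathrm{cl}_{k-1}(g_{k+1})=\mathrm{cl}_{k-1}(s_{k-1})=\mathrm{cl}_0(g_1)\qquad(2\le k\le r-1).
\]
Hence all $r$ edges $g_1,\dots,g_r$ of $G_0$ at $v$ are in the same class of $\pi_0$. But $v$ meets $r_1\ge1$ edges of one class and $r_2\ge1$ edges of the other, a contradiction. So $G_n$ is indecomposable.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}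
\emph{Indecomposable $r$-Graphs And Some Other Counterexamples},
\url{https://romeorizzi.github.io/papers/pdf/example.pdf}.
\end{thebibliography}

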